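\title{The enveloping algebra of the Virasoro algebra\\ at nonzero central charge is simple}

\begin{abstract}
Let $z$ be the central element of the Virasoro algebra $\mathrm{Vir}$. We prove that $U(\mathrm{Vir})/(z-\lambda)$ is a simple algebra for every complex $\lambda\neq0$. In fact every nonzero subspace that is stable under brackets with the vector fields $a\,\partial_t$, where $a$ runs over the multiples of one nonzero Laurent polynomial, contains $1$. The proof passes to the symmetric algebra and builds combinations of iterated brackets that kill the top-degree part of a given element but leave, through the central cocycle, a nonzero part of the next degree. A version over a commutative base ring describes the two-sided ideals of $U(\mathrm{Vir})$ in terms of those containing a power of $z$, and the prime ideals in terms of those of the enveloping algebra of the Witt algebra.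
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal O=\mathbb C[t,t^{-1}]$ and $\partial=d/dt$. The \emph{Witt algebra} $W=\mathcal O\partial$ is the Lie algebra of derivations of $\mathcal O$, with bracket $[a\partial,b\partial]_W=(ab'-a'b)\partial$ and basis $e_n=t^{n+1}\partial$, $n\in\mathbb Z$. The \emph{Virasoro algebra} $\mathrm{Vir}$, the unique nontrivial one-dimensional central extension of $W$, has basis $\{e_n\}_{n\in\mathbb Z}\cup\{z\}$, with $z$ central and
\[
[e_n,e_m]=(m-n)e_{n+m}+\delta_{n+m,0}\,\frac{n^3-n}{12}\,z .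
\]
We view $W$ as the subspace of $\mathrm{Vir}=W\oplus\mathbb Cz$ spanned by the $e_n$; it is not a subalgebra. Since $(t^{n+1})'''=(n^3-n)t^{n-2}$, the bracket of $\mathrm{Vir}$ can be written without a basis:
\begin{equation}\label{eq:bracket}
[a\partial,b\partial]=(ab'-a'b)\partial+\omega(a\partial,b\partial)\,z,\qquad
\omega(a\partial,b\partial)=\tfrac1{12}\operatorname{Res}_t(a'''b),
\end{equation}
where $\operatorname{Res}_t$ is the coefficient of $t^{-1}$. Put $U=U(\mathrm{Vir})$. For $\lambda\in\mathbb C$ the central element $z-\lambda$ generates the two-sided ideal $(z-\lambda)=(z-\lambda)U$. The following question is posed in \cite{MFO}.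

\medskip
\noindent\emph{If $\lambda\neq0$, is $U/(z-\lambda)$ simple, that is, are $0$ and the whole algebra its only two-sided ideals?}
\medskip

Modules over $U/(z-\lambda)$ are the $\mathrm{Vir}$-modules on which $z$ acts as the scalar $\lambda$, and simplicity means that the annihilator in $U$ of every such nonzero module is exactly $(z-\lambda)$. For $\lambda=0$ this fails: $U/(z)=U(W)$ has the augmentation ideal, the annihilator of the trivial module. For $\lambda\ne0$ this obstruction disappears. The identity $z=2[e_2,e_{-2}]-4[e_1,e_{-1}]$ shows that $z$ has trace $0$ on a finite-dimensional module, so $U/(z-\lambda)$ has no nonzero finite-dimensional module and no proper ideal of finite codimension.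

A smaller central extension suggests the answer yes. Let $\mathfrak h$ have basis $x,y,z$ with $z$ central and $[x,y]=z$. In $U(\mathfrak h)/(z-\lambda)$, which has basis $x^iy^j$, one has $[x,x^iy^j]=\lambda j\,x^iy^{j-1}$ and $[y,x^iy^j]=-\lambda i\,x^{i-1}y^j$. For $\lambda\ne0$ brackets with $x$ and $y$ are thus partial derivatives, and they carry any nonzero element to a nonzero scalar. This argument does not transfer as it stands. In $\mathrm{Vir}$ the bracket with $e_n$ has a leading part that preserves the degree and is the same for all $\lambda$, including $\lambda=0$; the cocycle $\omega$ enters only as a correction of lower degree. The task is to cancel the leading part while keeping the correction.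

For $p\in\mathcal O$ put $pW=p\mathcal O\,\partial$. A subspace $N$ of a $U$-algebra is \emph{stable under $\operatorname{ad}(pW)$} if $[a\partial,N]\subset N$ for all $a\in p\mathcal O$. Two-sided ideals are stable under $\operatorname{ad}(W)$, and since $z$ is central, stability under $\operatorname{ad}(W)$ and under $\operatorname{ad}(\mathrm{Vir})$ are the same.

\begin{theorem}\label{thm:simple}
Let $\lambda\in\mathbb C\setminus\{0\}$ and $0\ne p\in\mathcal O$. Every nonzero subspace of $U/(z-\lambda)$ that is stable under $\operatorname{ad}(pW)$ contains $1$. In particular every nonzero subspace stable under $\operatorname{ad}(\mathrm{Vir})$ contains $1$, and $U/(z-\lambda)$ is simple.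
\end{theorem}

Thus $U/(z-\lambda)$ is simple if and only if $\lambda\neq0$. To reach the ideals of $U$ itself we let $z$ take its value in a ring. Let $R\neq0$ be a commutative $\mathbb C$-algebra and $\zeta\in R$, and put
\[
A_{R,\zeta}=U\otimes_{\mathbb C[z]}R,\qquad z\mapsto\zeta .
\]
This is an $R$-algebra because $z$ is central. For $(R,\zeta)=(\mathbb C,\lambda)$ it is $U/(z-\lambda)$, for $(\mathbb C[z],z)$ it is $U$, and for $(\mathbb C[z]/(h),\bar z)$ it is $U/hU$. By the Poincar\'e--Birkhoff--Witt theorem the monomials $z^ke_{n_1}\cdots e_{n_s}$ with $n_1\le\dots\le n_s$ form a basis of $U$. Hence the monomials $e_{n_1}\cdots e_{n_s}$, among them the empty monomial $1$, form a basis of $U$ over $\mathbb C[z]$ and of $A_{R,\zeta}$ over $R$; in particular $R\subset A_{R,\zeta}$.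

\begin{theorem}\label{thm:main}
Let $\zeta\in R$ be a non-zero-divisor and $0\neq p\in\mathcal O$. Let $N\subset A_{R,\zeta}$ be a nonzero $\mathbb C$-subspace that is stable under $\operatorname{ad}(pW)$. Then $N\cap R\neq0$.
\end{theorem}

Theorem~\ref{thm:simple} is the case $(R,\zeta)=(\mathbb C,\lambda)$: the subspace contains a nonzero scalar, hence $1$. The other base rings give the following.

\begin{theorem}\label{thm:ideals}
The map $(h,I')\mapsto hI'$ is a bijection from the set of pairs consisting of a monic $h\in\mathbb C[z]$ with $h(0)\neq0$ and a two-sided ideal $I'$ of $U$ containing a power $z^k$, $k\ge0$, onto the set of nonzero two-sided ideals of $U$. In particular every nonzero two-sided ideal of $U$ contains a nonzero polynomial in $z$.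
\end{theorem}

\begin{corollary}\label{cor:primes}
The prime ideals of $U$ are exactly $0$, the ideals $(z-\lambda)$ with $\lambda\in\mathbb C\setminus\{0\}$, which are maximal, and the preimages of the prime ideals of $U(W)=U/(z)$.
\end{corollary}

Section~\ref{sec:one} treats elements of degree one by hand. Sections~\ref{sec:model}--\ref{sec:proof} prove Theorem~\ref{thm:main}, together with a Poisson analogue of Theorem~\ref{thm:simple} (Corollary~\ref{cor:poisson}), and Section~\ref{sec:ideals} derives Theorem~\ref{thm:ideals} and Corollary~\ref{cor:primes}.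

\section{Degree one: a fourth difference}\label{sec:one}

Suppose that a subspace $N\subset U/(z-\lambda)$, stable under $\operatorname{ad}(W)$, contains $F=c+\sum_mc_me_m$ with $c,c_m\in\mathbb C$ and some $c_m\neq0$. We want a nonzero scalar in $N$. Fix $i,j\in\mathbb Z$ and let $k$ vary, so that the double brackets below all have the same weight. In $\mathrm{Vir}$,
\[
[e_{i-k},[e_{j+k},e_m]]=(m-j-k)(m+j-i+2k)\,e_{i+j+m}+\delta_{i+j+m,0}\,(m-j-k)\,\frac{(i-k)^3-(i-k)}{12}\,z .
\]
As a polynomial in $k$, the coefficient of $e_{i+j+m}$ has degree $2$, while the coefficient of $z$, when present, has degree $4$ and leading term $k^4/12$. The fourth difference $P\mapsto\sum_{k=0}^4(-1)^k\binom4kP(k)$ kills polynomials of degree at most $3$ and sends $k^4$ to $-4+96-324+256=24$. Therefore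
\begin{equation}\label{eq:fourth}
\sum_{k=0}^4(-1)^k\binom4k\,[e_{i-k},[e_{j+k},e_m]]=2\,\delta_{i+j+m,0}\,z .
\end{equation}
Brackets kill scalars, so this combination of double brackets sends $F$ to $2\lambda c_{-i-j}$. Choosing $i+j=-m$ with $c_m\ne0$ gives $1\in N$.

For higher degree it is better to count derivatives than powers of $k$. By \eqref{eq:bracket}, for $a,b,f\in\mathcal O$,
\[
[a\partial,[b\partial,f\partial]]=\bigl(ab\,f''-a'b\,f'+(a'b'-ab'')f\bigr)\partial+\tfrac1{12}\operatorname{Res}_t\bigl(a'''b\,f'-a'''b'f\bigr)z .
\]
Both sides are bilinear in $(a,b)$, so a linear combination of double brackets is recorded by a Laurent polynomial $q(x_1,x_2)$, the same combination of the products $a(x_1)b(x_2)$. The coefficients $ab,\ a'b,\dots$ become the partial derivatives $q,\ \partial_{x_1}q,\dots$ restricted to the diagonal $x_1=x_2=t$. The $W$-component involves at most two derivatives of $q$; the cocycle involves up to four. Take $q=(x_1-x_2)^4g$. Every derivative of order at most $3$ vanishes on the diagonal, and $\partial_{x_1}^3\partial_{x_2}q$ restricts to $-24\,g(t,t)$.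 The combination therefore sends $f\partial$ to
\begin{equation}\label{eq:degreeone}
2\operatorname{Res}_t\bigl(g(t,t)f(t)\bigr)\,z .
\end{equation}
Formula \eqref{eq:fourth} is the case $g=x_1^{i-3}x_2^{j+1}$, $f=t^{m+1}$. The freedom in $g$ also accounts for $p$: with $g=p(x_1)p(x_2)x_1^d$ only brackets with elements of $pW$ occur, and $\operatorname{Res}_t(t^dp^2f)\neq0$ for a suitable $d$ whenever $f\ne0$.

An exponent of at least $3$ removes the $W$-component, and an exponent of at least $5$ would remove the cocycle as well. The exponent $4$ leaves exactly one term, and it makes $(x_1-x_2)^4$ symmetric.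

An element of degree $n$ will be modeled by a function of $n$ variables $t_1,\dots,t_n$, and a bracket acts on one variable at a time. Among $n+1$ successive brackets two must act on the same variable, and there the computation above applies. As we cannot control which two, we insert the factor $(x_i-x_j)^4$ for every pair.

\section{The symmetric algebra as an algebra of functions}\label{sec:model}

Fix $R$ and $\zeta$, and write $A=A_{R,\zeta}$. This algebra is only filtered by degree, and reordering products creates lower-degree terms that would mix with the contribution of the cocycle. Symmetrization removes them: it replaces $A$ by a graded space on which each bracket is the sum of two homogeneous operators.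

Let $S(W)$ be the symmetric algebra of the vector space $W$, and put $S=S(W)\otimes_{\mathbb C}R=\bigoplus_{k\ge0}S^k$ with $S^k=S^k(W)\otimes R$, so $S^0=R$. For $v\in W$ let $L_v$ and $C_v$ be the $R$-linear derivations of $S$ with
\[
L_v(w)=[v,w]_W,\qquad C_v(w)=\zeta\,\omega(v,w)\qquad(w\in W),
\]
and put $D_v=L_v+C_v$. Then $L_v(S^k)\subset S^k$ and $C_v(S^k)\subset S^{k-1}$.

\begin{lemma}\label{lem:sym}
There is an isomorphism of $R$-modules $S\to A$ that is the identity on $R$ and carries $D_v$ to $[v,\cdot\,]$ for every $v\in W$.
\end{lemma}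

\begin{proof}
For a complex Lie algebra $\mathfrak g$, the symmetrization $\sigma\colon S(\mathfrak g)\to U(\mathfrak g)$, $y_1\cdots y_k\mapsto\frac1{k!}\sum_{\pi\in\mathfrak S_k}y_{\pi(1)}\cdots y_{\pi(k)}$, is a linear bijection with $\sigma(1)=1$, and for $v\in\mathfrak g$ it carries the derivation of $S(\mathfrak g)$ extending $y\mapsto[v,y]$ to the commutator with $v$ \cite[\S2.4]{Dixmier}. Take $\mathfrak g=\mathrm{Vir}$. In $\sigma(zy_1\cdots y_k)$ the central $z$ can be moved to the front of each of the $(k+1)!$ products, and each ordering of the $y$'s then occurs $k+1$ times; so $\sigma(zF)=z\sigma(F)$, and $\sigma$ is $\mathbb C[z]$-linear. Now tensor with $R$ over $\mathbb C[z]$. Since $S(\mathrm{Vir})=S(W)\otimes\mathbb C[z]$, the source becomes $S$, and the derivation with $w\mapsto[v,w]_W+\omega(v,w)z$, $z\mapsto0$ becomes $D_v$.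
\end{proof}

To count derivatives as in Section~\ref{sec:one}, we realize $S^k$ inside $P_k=R[t_1^{\pm1},\dots,t_k^{\pm1}]$, with $P_0=R$. Let $\iota_k\colon S^k\to P_k$ be the $R$-linear map
\[
\iota_k(b_1\partial\cdots b_k\partial)=\sum_{\pi\in\mathfrak S_k}\ \prod_{j=1}^kb_{\pi(j)}(t_j),
\]
with $\iota_0$ the identity. It is injective: identify $P_k$ with $W^{\otimes k}\otimes R$ by $\prod_jb_j(t_j)\leftrightarrow b_1\partial\otimes\dots\otimes b_k\partial$; then $\iota_k$ followed by the multiplication map to $S^k$ is $k!$ times the identity. For $a\in\mathcal O$ and $1\le j\le k$ define the operator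
\[
\Lambda_a^{(j)}=a(t_j)\,\partial_{t_j}-a'(t_j)
\]
on $P_k$, and let $\operatorname{Res}_{t_k}\colon P_k\to P_{k-1}$ be the coefficient of $t_k^{-1}$.

\begin{lemma}\label{lem:model}
For $a\in\mathcal O$ and $F\in S^k$,
\[
\iota_k(L_{a\partial}F)=\sum_{j=1}^k\Lambda_a^{(j)}\,\iota_k(F),\qquad
\iota_{k-1}(C_{a\partial}F)=\frac{\zeta}{12}\operatorname{Res}_{t_k}\bigl(a'''(t_k)\,\iota_k(F)\bigr),
\]
where $k\ge1$ in the second formula.
\end{lemma}

\begin{proof}
By $R$-linearity let $F=b_1\partial\cdots b_k\partial$. The derivation $L_{a\partial}$ replaces one factor $b_i$ at a time by $ab_i'-a'b_i$, and $\sum_j\Lambda_a^{(j)}$ does the same to each product $\prod_jb_{\pi(j)}(t_j)$. This gives the first formula; for $k=0$ both sides vanish. Next, $C_{a\partial}F=\zeta\sum_i\omega(a\partial,b_i\partial)\prod_{l\ne i}b_l\partial$. Applying $\iota_{k-1}$ to the $i$-th term sums over the bijections from $\{1,\dots,k-1\}$ to $\{1,\dots,k\}\setminus\{i\}$, that is, over the $\pi\in\mathfrak S_k$ with $\pi(k)=i$. So the left side of the second formula is $\zeta\sum_\pi\omega(a\partial,b_{\pi(k)}\partial)\prod_{j<k}b_{\pi(j)}(t_j)$,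 and by \eqref{eq:bracket} so is the right side.
\end{proof}

\section{Operators that lower the degree}\label{sec:operators}

Let $\mathcal O_r=\mathbb C[x_1^{\pm1},\dots,x_r^{\pm1}]=\mathcal O^{\otimes r}$. A map that is multilinear in $(a_1,\dots,a_r)\in\mathcal O^r$ defines a linear map on $\mathcal O_r$, determined by its values on products $q=a_1(x_1)\cdots a_r(x_r)$. In this way, with $v_l=a_l\partial$, we define operators on $S$ that depend linearly on $q\in\mathcal O_r$:
\[
D_q=D_{v_1}\cdots D_{v_r},\qquad L_q=L_{v_1}\cdots L_{v_r},\qquad C_q=\sum_{i=1}^rL_{v_1}\cdots L_{v_{i-1}}\,C_{v_i}\,L_{v_{i+1}}\cdots L_{v_r}.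
\]
Expanding $D_{v_l}=L_{v_l}+C_{v_l}$ shows that $D_q$ is the sum of $L_q$, which preserves the degree, of $C_q$, which lowers it by $1$, and of terms that lower it by at least $2$.

In the function model a product of $r$ operators expands into a sum over the ways of assigning a variable $t_j$ to each position $l$. For a map $\varphi\colon\{1,\dots,r\}\to\{1,\dots,k\}$ put $s_j=|\varphi^{-1}(j)|$, let $q\mapsto q|_\varphi$ be the substitution $x_l\mapsto t_{\varphi(l)}$, and let $\Lambda_q^\varphi$ be the operator on $P_k$, linear in $q$, that equals $\Lambda_{a_1}^{(\varphi(1))}\cdots\Lambda_{a_r}^{(\varphi(r))}$ for $q=\prod_la_l(x_l)$. We claim that there are integers $c^\varphi_{\alpha,\beta}$, independent of $q$ and $f$, such that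
\begin{equation}\label{eq:expansion}
\Lambda_q^\varphi f=\sum_{\alpha,\beta}c^\varphi_{\alpha,\beta}\,(\partial_x^\alpha q)|_\varphi\;\partial_t^\beta f,\qquad\text{where}\quad\beta_j+\sum_{l\in\varphi^{-1}(j)}\alpha_l=s_j\ \text{ for all }j.
\end{equation}
Both sides are linear in $q$, so let $q=\prod_la_l(x_l)$; then $(\partial_x^\alpha q)|_\varphi=\prod_la_l^{(\alpha_l)}(t_{\varphi(l)})$. Apply the factors to $f$ from the right. By the Leibniz rule, $a_l(t_j)\partial_{t_j}-a_l'(t_j)$ with $j=\varphi(l)$ introduces the function $a_l$ and exactly one new derivative, which falls on $a_l$, on an $a_{l'}$ already present with $\varphi(l')=j$, or on $f$ in the variable $t_j$. This proves \eqref{eq:expansion}.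

From now on fix $n\ge1$, let $r=n+1$, and let
\begin{equation}\label{eq:q}
q=\prod_{1\le i<j\le n+1}(x_i-x_j)^4\cdot g,\qquad g\in\mathcal O_{n+1}\ \text{symmetric in }x_1,\dots,x_{n+1}.
\end{equation}
The substitution $|_\varphi$ identifies the variables in each fiber of $\varphi$, and $q$ vanishes there to high order.

\begin{lemma}\label{lem:order}
Let $B=\varphi^{-1}(j)$ have $s\ge2$ elements. If $\sum_{l\in B}\alpha_l<2s(s-1)$, then $(\partial_x^\alpha q)|_\varphi=0$.
\end{lemma}

\begin{proof}
Let $J\subset\mathcal O_{n+1}$ be the ideal generated by the $x_l-x_{l'}$ with $l,l'\in B$. There are $s(s-1)/2$ pairs in $B$, so $q\in J^{2s(s-1)}$. By the Leibniz rule $\partial_{x_l}$ maps $J^m$ into $J^{m-1}$, and into $J^m$ if $l\notin B$, since then it kills the generators. Hence $\partial_x^\alpha q\in J$, and $|_\varphi$ is a ring homomorphism that kills $J$.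
\end{proof}

\begin{lemma}\label{lem:L}
The operator $L_q$ vanishes on $S^k$ for $0\le k\le n$.
\end{lemma}

\begin{proof}
For $k=0$ each $L_v$ kills $R$. Let $1\le k\le n$. By Lemma~\ref{lem:model}, $\iota_k(L_qF)=\sum_\varphi\Lambda_q^\varphi\,\iota_k(F)$, summed over all $\varphi\colon\{1,\dots,n+1\}\to\{1,\dots,k\}$. Since $n+1>k$, each $\varphi$ has a fiber $B$ with $s\ge2$ elements. In \eqref{eq:expansion} we have $\sum_{l\in B}\alpha_l\le s<2s(s-1)$, because $2s(s-1)-s=s(2s-3)>0$. So $\Lambda^\varphi_q=0$ by Lemma~\ref{lem:order}, and $\iota_k$ is injective.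
\end{proof}

On $S^n$ the operator $C_q$ survives, because the cocycle supplies two extra derivatives in one fiber. For $H,f\in P_n$ put
\[
T_Hf=\sum_{E\subset\{1,\dots,n-1\}}(-1)^{|E|}\,(\partial_EH)\,(\partial_{E^c}f),
\]
where $\partial_E=\prod_{j\in E}\partial_{t_j}$ and $E^c=\{1,\dots,n-1\}\setminus E$. This is what one operator $\Lambda^{(j)}$ in each of the variables $t_1,\dots,t_{n-1}$ produces: if $H=\prod_{j<n}a_j(t_j)\cdot b(t_n)$, then $T_H=b(t_n)\Lambda^{(1)}_{a_1}\cdots\Lambda^{(n-1)}_{a_{n-1}}$.

\begin{lemma}\label{lem:C}
For $F\in S^n$ and $f=\iota_n(F)$,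
\[
\iota_{n-1}(C_qF)=(n+1)!\;\zeta\,\operatorname{Res}_{t_n}T_Hf,
\]
where
\[
H=\prod_{1\le i<j<n}(t_i-t_j)^4\,\prod_{i<n}(t_i-t_n)^8\;\,g(t_1,\dots,t_{n-1},t_n,t_n).
\]
\end{lemma}

For $n=1$ we have $H=g(t,t)$ and $T_Hf=Hf$, and the lemma is \eqref{eq:degreeone}.

\begin{proof}
Consider first a product $\prod_la_l(x_l)$ in place of $q$, and the $i$-th term in the definition of $C_q$. By Lemma~\ref{lem:model}, the factors to the right of position $i$ act on $P_n$ by $\sum_{j\le n}\Lambda^{(j)}_{a_l}$, the factor at position $i$ acts by $\frac\zeta{12}\operatorname{Res}_{t_n}a_i'''(t_n)$, and the factors to the left act on $P_{n-1}$ by $\sum_{j\le n-1}\Lambda^{(j)}_{a_l}$. Operators $\Lambda^{(j)}$ with $j<n$ commute with $\operatorname{Res}_{t_n}$, so the residue moves to the far left. Expand the sums and record each term by the map $\varphi\colon\{1,\dots,n+1\}\to\{1,\dots,n\}$ that assigns to $l\neq i$ the chosen variable and to $i$ the value $n$. Then $i=\min\varphi^{-1}(n)$, and every $\varphi$ with $\varphi^{-1}(n)\ne\emptyset$ arises exactly once. By linearity, for every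 $q$,
\[
\iota_{n-1}(C_qF)=\frac\zeta{12}\sum_{\varphi^{-1}(n)\neq\emptyset}\operatorname{Res}_{t_n}M_q^\varphi f,
\]
where $M_q^\varphi$ is defined like $\Lambda_q^\varphi$, except that the factor at position $i=\min\varphi^{-1}(n)$ is multiplication by $a_i'''(t_n)$. No factor to the left of position $i$ involves $t_n$, so $M_q^\varphi f$ has an expansion of the form \eqref{eq:expansion} in which the number of derivatives is $s_j$ in the fiber over $j<n$ and $3+(s_n-1)=s_n+2$ in the fiber over $n$.

Now let $q$ be as in \eqref{eq:q}. If $s_j\ge2$ for some $j<n$, then $M_q^\varphi=0$ exactly as in the proof of Lemma~\ref{lem:L}. Otherwise $s_j\le1$ for all $j<n$, so $s=s_n\ge(n+1)-(n-1)=2$. If $s\ge3$, then $2s(s-1)-(s+2)=(2s+1)(s-2)>0$, and $M_q^\varphi=0$ by Lemma~\ref{lem:order}. There remain the maps with $s_n=2$; then $\sum_{j<n}s_j=n-1$ forces $s_j=1$ for all $j<n$.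

Let $\varphi$ be such a map, with $\varphi^{-1}(n)=\{l,l'\}$, $l<l'$, and $\varphi^{-1}(j)=\{l_j\}$ for $j<n$. On a product, $M^\varphi$ is $a_l'''(t_n)\bigl(a_{l'}(t_n)\partial_{t_n}-a_{l'}'(t_n)\bigr)$ times the commuting operators $a_{l_j}(t_j)\partial_{t_j}-a_{l_j}'(t_j)$, $j<n$. With $\partial_E^x=\prod_{j\in E}\partial_{x_{l_j}}$ this gives
\[
M_q^\varphi f=\sum_E(-1)^{|E|}\Bigl((\partial_{x_l}^3\partial_E^xq)|_\varphi\;\partial_{t_n}\partial_{E^c}f-(\partial_{x_l}^3\partial_{x_{l'}}\partial_E^xq)|_\varphi\;\partial_{E^c}f\Bigr).
\]
Write $q=(x_l-x_{l'})^4\,\tilde q$. Then $\partial_E^xq=(x_l-x_{l'})^4\,\partial_E^x\tilde q$. The first term vanishes, as three derivatives leave a factor $x_l-x_{l'}$. In the second, all four derivatives must fall on $(x_l-x_{l'})^4$, and $\partial_{x_l}^3\partial_{x_{l'}}(x_l-x_{l'})^4=-24$. Since $x_{l_j}$ is the only variable sent to $t_j$, we have $(\partial_E^x\tilde q)|_\varphi=\partial_E(\tilde q|_\varphi)$. Hence $M_q^\varphi f=24\,T_{\tilde q|_\varphi}f$. Finally $\tilde q|_\varphi=H$: the pairs $\{l_i,l_j\}$ give $(t_i-t_j)^4$, the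 two pairs $\{l_i,l\}$ and $\{l_i,l'\}$ together give $(t_i-t_n)^8$, and $g|_\varphi=g(t_1,\dots,t_{n-1},t_n,t_n)$ because $g$ is symmetric.

So all surviving maps contribute the same term $\frac\zeta{12}\cdot24\operatorname{Res}_{t_n}T_Hf$, with no cancellation among them; this is the purpose of the symmetry of $g$. Their number is $\binom{n+1}2(n-1)!=(n+1)!/2$.
\end{proof}

\begin{example}\label{ex:two}
Let $n=2$ and $F=e_{-1}^2$, so $f=2$. Take $g=x_1^{-1}+x_2^{-1}+x_3^{-1}$. Then $H=(t_1-t_2)^8(t_1^{-1}+2t_2^{-1})$, $\operatorname{Res}_{t_2}H=2t_1^8$, and $T_Hf=H\,\partial_{t_1}f-f\,\partial_{t_1}H=-2\,\partial_{t_1}H$. Lemma~\ref{lem:C} gives $\iota_1(C_qF)=6\zeta\cdot(-2)\cdot16\,t_1^7$, that is, $C_q(e_{-1}^2)=-192\,\zeta e_6$. The quadratic element has been carried to degree one, where \eqref{eq:fourth} takes over.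
\end{example}

\section{Nonvanishing and the proof of Theorem \ref{thm:main}}\label{sec:proof}

It remains to choose $g$ so that $\operatorname{Res}_{t_n}T_Hf\ne0$. Three things could go wrong: the terms of the alternating sum $T_Hf$ may cancel, the residue sees only the power $t_n^{-1}$, and $R$ may have zero-divisors. All three are handled by isolating one coefficient. We arrange that the leading monomials of $H$ and $f$ multiply to a monomial containing $t_n^{-1}$; the corresponding coefficient of $T_Hf$ is then a complex number times a single coefficient of $f$.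

\begin{lemma}\label{lem:nonzero}
Let $\zeta$ be a non-zero-divisor, $0\ne p\in\mathcal O$, $n\geq1$ and $0\neq F\in S^n$. Then the symmetric function $g$ in \eqref{eq:q} can be chosen divisible by $\prod_{l=1}^{n+1}p(x_l)$ and such that $C_qF\neq0$.
\end{lemma}

\begin{proof}
Order $\mathbb Z^n$ lexicographically: $\mu>\mu'$ if the first nonzero entry of $\mu-\mu'$ is positive. This is a total order compatible with addition. The \emph{leading exponent} of a nonzero element of $P_n$ is the largest exponent of a monomial occurring in it; for Laurent polynomials with complex coefficients, leading exponents add and leading coefficients multiply. Let $\nu$ be the leading exponent of $f=\iota_n(F)\neq0$, with coefficient $c\in R\setminus\{0\}$, and let $m$ be the largest exponent of $t$ in $p$. Put $d=-1-\nu_n-2m$ and choose integers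
\[
\gamma_1>\dots>\gamma_{n-1}>\max(d,0)\quad\text{with}\quad \mu_j:=\gamma_j+m+4(n-1-j)+8>\nu_j\ \text{ for }j<n;
\]
for $n=1$ there is nothing to choose. Let $g_1$ be the sum of the distinct monomials $x^\delta$, where $\delta$ runs over the permutations of $\gamma=(\gamma_1,\dots,\gamma_{n-1},d,0)$, and let $g=\prod_lp(x_l)\cdot g_1$.

Under the substitution $(t_1,\dots,t_{n-1},t_n,t_n)$ the monomial $x^\delta$ has exponent $(\delta_1,\dots,\delta_{n-1},\delta_n+\delta_{n+1})$. This is largest exactly when $\delta_j=\gamma_j$ for all $j<n$, and then the last two entries are $d$ and $0$ in some order. So $g_1(t_1,\dots,t_{n-1},t_n,t_n)$ has leading exponent $(\gamma_1,\dots,\gamma_{n-1},d)$, with coefficient $1$ if $d=0$ and $2$ otherwise. The other factors of $H$ have leading monomials $t_i^4$ for $(t_i-t_j)^4$ with $i<j<n$, $t_i^8$ for $(t_i-t_n)^8$, $t_j^m$ for $p(t_j)$, and $t_n^{2m}$ for $p(t_n)^2$. Hence $H$ has leading exponent $\mu=(\mu_1,\dots,\mu_n)$ with $\mu_j$ as above for $j<n$ and $\mu_n=d+2m=-1-\nu_n$, and leading coefficient $c_H\in\mathbb C\setminus\{0\}$.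

On monomials,
\[
T_{t^{\mu'}}t^{\nu'}=\sum_E(-1)^{|E|}\prod_{j\in E}\mu'_j\prod_{j\in E^c}\nu'_j\cdot t^{\mu'+\nu'}\prod_{j<n}t_j^{-1}
=\prod_{j<n}(\nu'_j-\mu'_j)\cdot t^{\mu'+\nu'}\prod_{j<n}t_j^{-1}.
\]
If $\mu'$ occurs in $H$ and $\nu'$ in $f$, then $\mu'\le\mu$ and $\nu'\le\nu$, so $\mu'+\nu'=\mu+\nu$ forces $\mu'=\mu$ and $\nu'=\nu$. Therefore the coefficient of $t_n^{-1}\prod_{j<n}t_j^{\mu_j+\nu_j-1}$ in $T_Hf$ is $c\cdot c_H\prod_{j<n}(\nu_j-\mu_j)$, a nonzero complex multiple of $c$, hence nonzero. By Lemma~\ref{lem:C}, $\iota_{n-1}(C_qF)$ has $(n+1)!\,\zeta$ times this element as a coefficient, which is nonzero as $\zeta$ is a non-zero-divisor.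
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
By Lemma~\ref{lem:sym} we may take $N\subset S$ with $D_{a\partial}N\subset N$ for all $a\in p\mathcal O$. Choose $0\ne F\in N$ of smallest degree $n$, and write $F=F_n+F_{n-1}+\dots+F_0$ with $F_k\in S^k$ and $F_n\neq0$. Suppose $n\geq1$, and take $g$ and $q$ from Lemma~\ref{lem:nonzero} for $F_n$. As $\prod_lp(x_l)$ divides $q$, the function $q$ is a complex linear combination of products $\prod_la_l(x_l)$ with all $a_l\in p\mathcal O$, so $D_qF\in N$. The element $D_qF$ has degree at most $n$. Its component of degree $n$ is $L_qF_n=0$, and its component of degree $n-1$ is $L_qF_{n-1}+C_qF_n=C_qF_n\neq0$, by Lemmas~\ref{lem:L} and~\ref{lem:nonzero}. (Here it matters that $L_q$ also kills $S^{n-1}$: otherwise $F_{n-1}$ could cancel the cocycle term.) So $D_qF$ is a nonzero element of $N$ of degree $n-1$, which contradicts the choice of $F$. Hence $n=0$ and $0\neq F\in N\cap R$.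
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis on $\zeta$ is used only in the last sentence of the proof of Lemma~\ref{lem:nonzero}, and it cannot be dropped. If $\rho\zeta=0$ with $0\ne \rho\in R$, then $N=\rho W\subset A_{R,\zeta}$ satisfies $[v,\rho w]=\rho[v,w]_W\in N$ for $v,w\in W$, while $N\neq0$ and $N\cap R=0$. Vector fields with poles at $0$ are also needed, in line with the fact that the exponent $d$ may be negative: $\omega$ vanishes on $\mathbb C[t]\partial$, so the subspace $\mathbb C[t]\partial$ of $U/(z-\lambda)$ is stable under brackets with its own elements and contains no nonzero scalar.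
\end{remark}

The proof took place in $S$, where it has a direct meaning. The symmetric algebra $S(\mathrm{Vir})$ carries the Poisson bracket $\{\cdot\,,\cdot\}$ that extends the Lie bracket of $\mathrm{Vir}$ and is a derivation in each argument. A \emph{Poisson ideal} is an ideal $J$ with $\{S(\mathrm{Vir}),J\}\subset J$. Since $\{z,\cdot\}=0$, the ideal $(z-\lambda)$ is Poisson, and the quotient inherits the bracket. A nonzero Poisson algebra is \emph{Poisson simple} if its only Poisson ideals are $0$ and itself.

\begin{corollary}\label{cor:poisson}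
For $\lambda\neq0$ the Poisson algebra $S(\mathrm{Vir})/(z-\lambda)$ is Poisson simple.
\end{corollary}

\begin{proof}
The quotient is $S$ for $(R,\zeta)=(\mathbb C,\lambda)$, and $\{v,\cdot\}=D_v$ for $v\in W$. A nonzero Poisson ideal is stable under all $D_v$, so by the proof of Theorem~\ref{thm:main} it contains a nonzero scalar.
\end{proof}

\section{Ideals and prime ideals of $U(\mathrm{Vir})$}\label{sec:ideals}

Theorem~\ref{thm:simple} controls an ideal only modulo a single linear factor $z-\lambda$. To split off a polynomial $h$ with repeated roots we use the base ring $\mathbb C[z]/(h)$, which need not be reduced; this is why Theorem~\ref{thm:main} makes no assumption on $R$ beyond the one on $\zeta$. Recall from Section~\ref{sec:intro} that $U$ is a free $\mathbb C[z]$-module with a basis containing $1$. Consequently, for $0\ne h\in\mathbb C[z]$ and $u\in U$, comparing coordinates in this basis shows: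
\begin{equation}\label{eq:free}
hu=0\ \Longrightarrow\ u=0,\qquad\qquad hu\in\mathbb C[z]\ \Longrightarrow\ u\in\mathbb C[z].
\end{equation}

\begin{proof}[Proof of Theorem \ref{thm:ideals}]
For a pair $(h,I')$ with $z^k\in I'$, the set $hI'$ is a two-sided ideal because $h$ is central, and it contains $hz^k\neq0$. So the map is well defined, and the last assertion follows from surjectivity.

\emph{Surjectivity.} Let $I\neq0$ be a two-sided ideal. Theorem~\ref{thm:main} with $(R,\zeta)=(\mathbb C[z],z)$ and $p=1$ gives $I\cap\mathbb C[z]\neq0$. Write the monic generator of this ideal of $\mathbb C[z]$ as $z^kh$ with $h$ monic and $h(0)\neq0$. We claim that $I\subset hU$. For $h=1$ there is nothing to prove. Otherwise $R=\mathbb C[z]/(h)$ is nonzero, $\zeta=\bar z$ is a unit in it because $h(0)\ne0$, and $A_{R,\zeta}=U/hU$. If the image of $I$ in $U/hU$ were nonzero, Theorem~\ref{thm:main} would give $c\in\mathbb C[z]$ with $c\notin(h)$ and $c\in I+hU$. Then $z^kc\in I+z^khU=I$, so $z^kc\in I\cap\mathbb C[z]=(z^kh)$ and $h$ divides $c$, a contradiction. This proves the claim. Now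 $I'=\{u\in U:hu\in I\}$ is a two-sided ideal containing $z^k$, and $I=hI'$ by the claim.

\emph{Injectivity.} Let $I=hI'$ for a pair $(h,I')$. The monic generator of $I'\cap\mathbb C[z]$ divides a power of $z$, so it is $z^k$ for some $k\geq0$. By the second implication in \eqref{eq:free}, $I\cap\mathbb C[z]=h\,(I'\cap\mathbb C[z])=(z^kh)$. Thus $h$ is the monic generator of $I\cap\mathbb C[z]$ with its factors $z$ removed, and is determined by $I$. By the first implication, $I'=\{u\in U:hu\in I\}$ is determined as well.
\end{proof}

For instance, the augmentation ideal $\mathfrak m=\mathrm{Vir}\cdot U$ meets $\mathbb C[z]$ in $(z)$, and the ideal $(z-1)^2\mathfrak m$, which corresponds to the pair $((z-1)^2,\mathfrak m)$, meets it in $(z(z-1)^2)$.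

A proper two-sided ideal $P$ of a ring $B$ is \emph{prime} if $IJ\subset P$ implies $I\subset P$ or $J\subset P$ for two-sided ideals $I,J$; equivalently, if $aBb\subset P$ implies $a\in P$ or $b\in P$. A maximal two-sided ideal $M$ is prime: if $I,J\not\subset M$, then $B=(I+M)(J+M)\subset IJ+M$, so $IJ\not\subset M$.

\begin{proof}[Proof of Corollary \ref{cor:primes}]
Let $P\neq0$ be a prime ideal of $U$. If $a,b\in\mathbb C[z]$ and $ab\in P$, then $aUb=abU\subset P$, so $a\in P$ or $b\in P$; also $1\notin P$. Thus $P\cap\mathbb C[z]$ is a prime ideal of $\mathbb C[z]$, nonzero by Theorem~\ref{thm:ideals}, and so generated by $z-\lambda$ for some $\lambda\in\mathbb C$. If $\lambda=0$, then $P\supset(z)$, and $P$ is the preimage of the prime ideal $P/(z)$ of $U(W)$. If $\lambda\neq0$, then $(z-\lambda)$ is maximal by Theorem~\ref{thm:simple}, and $P\supset(z-\lambda)$ gives $P=(z-\lambda)$.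

Conversely, the ideals $(z-\lambda)$ with $\lambda\neq0$ are maximal, hence prime, and preimages of prime ideals under the surjection $U\to U(W)$ are prime. Finally, by the Poincar\'e--Birkhoff--Witt theorem the graded algebra associated with the degree filtration of $U$ is the polynomial ring $S(\mathrm{Vir})$. So leading terms of nonzero elements multiply to a nonzero leading term, $U$ is a domain, and $0$ is prime.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dixmier}
Dixmier, \emph{Enveloping Algebras}.

\bibitem{MFO}
Mathematisches Forschungsinstitut Oberwolfach,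
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3992/\allowbreak OWR\_2022\_23.pdf?\allowbreak sequence=4\&isAllowed=y}.

\end{thebibliography}
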